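\title{Degrees of regular maps to the 4-sphere\\ on algebraic models of 4-manifolds}

\begin{abstract}
For a compact connected oriented nonsingular real algebraic variety $X$ of dimension $4$, the degrees of the regular maps $X\to S^4$ form a subgroup $b(X)\mathbb Z$ of $\mathbb Z$. We prove that a compact connected oriented smooth $4$-manifold $M$ of signature zero has, for every integer $b\ge 0$, an algebraic model $X$ with $b(X)=b$. More generally, every $b\ge0$ that divides $3\sigma(M)$ occurs. The model is the real locus of a very general complex fourfold cut out by sections of vector bundles. A projection supplies a regular map of known degree, a Noether--Lefschetz argument bounds all other degrees, and a construction with the M\"obius bundle reduces the topological requirements on $M$ to unoriented bordism.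
\end{abstract}

\section{Introduction}\label{sec:intro}

Manifolds are of class $C^\infty$, and \emph{closed} means compact without boundary. Real algebraic varieties are affine: up to isomorphism, such a variety is an algebraic subset $X\subset\mathbb R^l$. A function on $X$ is \emph{regular} if it is a quotient $P/Q$ of real polynomials with $Q$ nowhere zero on $X$, and a map $X\to S^n\subset\mathbb R^{n+1}$ is regular if its components are. A nonsingular variety is in particular a manifold, and an \emph{algebraic model} of a closed manifold $M$ is a nonsingular real algebraic variety $X$ diffeomorphic to $M$; if $M$ is oriented, $X$ is oriented through the diffeomorphism.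

Let $X$ be a compact connected oriented nonsingular variety of dimension $n$, let $\mathcal R(X,S^n)$ be the set of regular maps $X\to S^n$, and put
\[
\mathrm{Deg}_{\mathcal R}(X)=\{\deg f : f\in\mathcal R(X,S^n)\}\subseteq\mathbb Z .
\]
Homotopy classes of maps $X\to S^n$ are classified by their degree, so this set lists the homotopy classes that contain a regular map. The following facts are known; we quote them from the statement of the problem \cite{problem}. By $\sigma(M)$ we denote the signature of a closed oriented $4$-manifold.
\begin{enumerate}
\item[(K1)] If $n=2$ or $n=4$, then $\mathrm{Deg}_{\mathcal R}(X)$ is a subgroup of $\mathbb Z$, so $\mathrm{Deg}_{\mathcal R}(X)=b(X)\mathbb Z$ for a unique integer $b(X)\ge0$. The closure of $\mathcal R(X,S^n)$ in $C^\infty(X,S^n)$ is the set of smooth maps whose degree lies in $b(X)\mathbb Z$.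
\item[(K2)] If $M$ is a closed connected orientable surface and $b\ge0$ is an integer, then $M$ has an algebraic model $X$ with $b(X)=b$.
\item[(K3)] Let $M$ be a closed connected oriented $4$-manifold. Then $M$ has an algebraic model $X$ with $b(X)=0$ if and only if $\sigma(M)=0$. If $\sigma(M)\ne0$, then $b(X)$ divides $6\sigma(M)$ for every algebraic model $X$ of $M$.
\end{enumerate}
By (K1), the single number $b(X)$ decides which smooth maps $X\to S^n$ can be approximated by regular ones: all of them if $b(X)=1$, only the null-homotopic ones if $b(X)=0$. The number depends on the algebraic structure and not only on the manifold. The unit sphere $S^4$ has $b=1$, because the identity is regular, while Example~\ref{ex:sphere} below is a model of $S^4$ with $b=0$. So one asks which values $b(X)$ takes as $X$ runs through the models of a given $M$. For surfaces there is no restriction, by (K2). In dimension $4$ there is the restriction (K3), but it comes from the signature alone and is empty when the signature vanishes. One is led to guess that nothing else intervenes, and this is the conjecture stated in \cite{problem}: \emph{if $M$ is a closed connected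 oriented $4$-manifold with $\sigma(M)=0$, then every integer $b\ge0$ equals $b(X)$ for some algebraic model $X$ of $M$.} We prove it.

\begin{theorem}\label{thm:A}
Let $M$ be a closed connected oriented $4$-manifold with $\sigma(M)=0$. For every integer $b\ge0$ there is an algebraic model $X$ of $M$ with $b(X)=b$.
\end{theorem}

The method also applies when the signature is not zero.

\begin{theorem}\label{thm:B}
Let $M$ be a closed connected oriented $4$-manifold. Every integer $b\ge0$ dividing $3\sigma(M)$ equals $b(X)$ for some algebraic model $X$ of $M$. Hence, by \textup{(K3)},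
\[
\{b : b\mid 3\sigma(M)\}\subseteq\{b(X) : X\text{ an algebraic model of }M\}\subseteq\{b : b\mid 6\sigma(M)\}.
\]
\end{theorem}

If $\sigma(M)=0$, both outer sets consist of all $b\ge0$, and Theorem~\ref{thm:B} is Theorem~\ref{thm:A}. If $\sigma(M)\neq0$, the divisors $b$ of $6\sigma(M)$ with $6\sigma(M)/b$ odd are not decided here; Remark~\ref{rem:limit} explains why the method does not reach them.

To prove $b(X)=b$ one needs a regular map of degree $b$ and a reason why no regular map has a degree outside $b\mathbb Z$. The first is built into the construction: $X$ will lie in a product with a factor $S^4$ (or $\mathbb{CP}^2$, for odd signature), and the projection to that factor has a prescribed degree. The second comes from a smooth complexification $X_{\mathbb C}$. The degree of a regular map is the value on $X$ of a Hodge class of $X_{\mathbb C}$ (Section~\ref{sec:hodge}). If $X_{\mathbb C}$ is a very general member of a large linear system, all its Hodge classes come from the ambient variety (Section~\ref{sec:NL}), where they can be listed and evaluated (Section~\ref{sec:models}). For this, $M$ must first be exhibited as the zero set of a smooth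 section of a bundle of algebraic origin; this is the topological part (Section~\ref{sec:top}). Sections~\ref{sec:even} and~\ref{sec:odd} finish the proof for even and for odd signature. The group property in (K1) is used throughout. Apart from the second inclusion in Theorem~\ref{thm:B}, fact (K3) is used in a single case of Section~\ref{sec:odd}; in particular it is not used for Theorem~\ref{thm:A}.

\section{Degrees of regular maps and Hodge classes}\label{sec:hodge}

\subsection{Varieties and bundles over $\mathbb R$}
A \emph{projective variety over $\mathbb R$} is a closed complex subvariety $V\subset\mathbb P^r$ stable under complex conjugation; its real locus is $V(\mathbb R)=V\cap\mathbb P^r(\mathbb R)$. Put $\rho=x_0^2+\dots+x_r^2$. The functions $x_ix_j/\rho$ send a real line to the orthogonal projector onto it, and they identify $\mathbb P^r(\mathbb R)$ with the algebraic set of symmetric idempotent matrices of trace $1$. In this way $V(\mathbb R)$ is an affine real algebraic variety. If $V$ is smooth and irreducible of dimension $n$ and $V(\mathbb R)\ne\emptyset$, then $V(\mathbb R)$ is a compact nonsingular variety of dimension $n$, and it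 is Zariski dense in $V$: near a real point, real local parameters identify $(V,V(\mathbb R))$ with an open piece of $(\mathbb C^n,\mathbb R^n)$, and a holomorphic function that vanishes on the real part vanishes near the point.

A \emph{vector bundle over $\mathbb R$} on $V$ is an algebraic vector bundle $\mathcal F$ with a real structure, an antilinear involution covering the conjugation of $V$. The fixed vectors over real points form a real bundle $\mathcal F(\mathbb R)$ on $V(\mathbb R)$ with $\mathcal F|_{V(\mathbb R)}=\mathcal F(\mathbb R)\otimes\mathbb C$. The invariant sections form a real vector space $H^0(V,\mathcal F)_{\mathbb R}$ whose complexification is $H^0(V,\mathcal F)$.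

For a real vector bundle $F$ on a space, $p_1(F)=-c_2(F\otimes\mathbb C)$ is the first Pontryagin class. Since $F\otimes\mathbb C$ is isomorphic to its conjugate bundle, $c_1(F\otimes\mathbb C)=-c_1(F\otimes\mathbb C)$. We record this:
\begin{equation}\label{eq:torsion}
2\,c_1(F\otimes\mathbb C)=0;\qquad\text{in particular}\quad 2\,c_1(\mathcal F)|_{V(\mathbb R)}=0\ \text{ for }\mathcal F\text{ a bundle over }\mathbb R .
\end{equation}
For a closed oriented $4$-manifold $M$, the signature theorem gives $\langle p_1(TM),[M]\rangle=3\sigma(M)$.

A \emph{Hodge class} on a smooth projective fourfold $X_{\mathbb C}$ will mean a class in $H^4(X_{\mathbb C};\mathbb Z)$ whose image in $H^4(X_{\mathbb C};\mathbb C)$ has type $(2,2)$. The class $c_i$ of an algebraic vector bundle has type $(i,i)$, so every integral polynomial of degree $4$ in such Chern classes is a Hodge class.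

\subsection{The generator of $H^4(S^4)$ as an algebraic Chern class}
The degree of $f\colon X\to S^4$ is the value on $[X]$ of the pullback of a generator of $H^4(S^4;\mathbb Z)$. To see this number in complex geometry we write the generator as a Chern class of a bundle that extends algebraically to the complexified sphere $Q^{\mathrm{aff}}=\{z\in\mathbb C^5:\sum z_i^2=1\}$.

\begin{lemma}\label{lem:S}
There is an algebraic vector bundle $S$ of rank $2$ on $Q^{\mathrm{aff}}$ such that $c_2(S|_{S^4})$ generates $H^4(S^4;\mathbb Z)$.
\end{lemma}

\begin{proof}
Regard the space $\mathbb H^2$ of quaternionic column vectors as a complex vector space of dimension $4$ through right multiplication by $\mathbb C\subset\mathbb H$. Quaternionic matrices act on the left and commute with right multiplication, so $M_2(\mathbb H)\subset M_4(\mathbb C)$. For $x=(x_0,y)\in\mathbb R\oplus\mathbb H=\mathbb R^5$ put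
\[
H(x)=\begin{pmatrix}x_0&y\\ \bar y&-x_0\end{pmatrix}.
\]
Then $H(x)^2=x_0^2+|y|^2=|x|^2$, and the complex trace of $H(x)$ is $2x_0-2x_0=0$. Extend $H\colon\mathbb R^5\to M_4(\mathbb C)$ to a $\mathbb C$-linear map on $\mathbb C^5$. Polynomial identities on $\mathbb R^5$ persist on $\mathbb C^5$, so $H(z)^2=\sum z_i^2$ and $\operatorname{tr}H(z)=0$. On $Q^{\mathrm{aff}}$ the matrix $P(z)=\frac12(1+H(z))$ is therefore idempotent of trace $2$, and its image is an algebraic subbundle $S$ of rank $2$ of the trivial bundle.

For $x\in S^4$ the matrix $P(x)$ is a quaternion-Hermitian idempotent, hence the orthogonal projector onto $S_x$, and $S_x$ is a right $\mathbb H$-submodule of complex dimension $2$, a quaternionic line. Let $v=(v_1,v_2)\in\mathbb H^2$ be a unit vector. The orthogonal projector onto $v\mathbb H$ is $vv^*$, and $2vv^*-1=H(x_v)$ for the unit vector $x_v=(|v_1|^2-|v_2|^2,\,2v_1\bar v_2)$. Now $v\in S_x$ if and only if $P(x)=vv^*$, that is, $x=x_v$. So every unit vector lies in exactly one fiber, and the unit sphere bundle of $S|_{S^4}$ is $S^7$. The Euler class of a complex bundle of rank $2$ is $c_2$, and the Gysin sequence $H^0(S^4)\xrightarrow{\,\cup c_2\,}H^4(S^4)\to H^4(S^7)=0$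 shows that $c_2(S|_{S^4})$ is a generator.
\end{proof}

Let $X_{\mathbb C}$ be a smooth irreducible projective fourfold over $\mathbb R$ whose real locus $X$ is nonempty, connected and oriented. The \emph{value} of a class $\xi\in H^4(X_{\mathbb C};\mathbb Z)$ is the integer $\langle\xi|_X,[X]\rangle$. The values of the Hodge classes form a subgroup $\mathcal H(X_{\mathbb C})\subseteq\mathbb Z$.

\begin{proposition}\label{prop:hodge}
In this situation $\mathrm{Deg}_{\mathcal R}(X)\subseteq\mathcal H(X_{\mathbb C})$.
\end{proposition}

\begin{proof}
Let $f\colon X\to S^4$ be regular and $X_{\mathbb C}\subset\mathbb P^r$. The components of $f$ are quotients of polynomials in the functions $x_ix_j/\rho$, with denominators nowhere zero on $X$. Passing to a common denominator and multiplying by a power of $\rho$, we get $f=(F_1/F_0,\dots,F_5/F_0)$ with real forms $F_0,\dots,F_5$ of the same degree and $F_0$ nowhere zero on $X$. The form $\sum_{i\ge1}F_i^2-F_0^2$ vanishes on $X$, hence on $X_{\mathbb C}$ by Zariski density. So $f$ extends to a morphism $f_{\mathbb C}\colon X^0\to Q^{\mathrm{aff}}$ on the Zariski open set $X^0=X_{\mathbb C}\cap\{F_0\neq0\}\supset X$.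

The bundle $f_{\mathbb C}^*S$ need not extend to $X_{\mathbb C}$ as a bundle, but it extends as a coherent sheaf, and on a smooth projective variety a coherent sheaf has a finite resolution by vector bundles $\mathcal F_0,\mathcal F_1,\dots$. Let $\xi$ be the component in $H^4(X_{\mathbb C};\mathbb Z)$ of $\prod_i c(\mathcal F_i)^{(-1)^i}$. It is an integral polynomial in Chern classes, hence a Hodge class. On $X^0$ the resolution is an exact sequence of vector bundles ending in $f_{\mathbb C}^*S$, so the Whitney formula gives $\xi|_{X^0}=c_2(f_{\mathbb C}^*S)$. Restricting further, $\xi|_X=f^*c_2(S|_{S^4})$, and the value of $\xi$ is $\pm\deg f$ by Lemma~\ref{lem:S}.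
\end{proof}

\begin{example}\label{ex:S1S3}
Let $X=S^1\times S^3$ be the product of unit spheres. It is the real locus of $Q_1\times Q_3$, where $Q_n=\{x_0^2=x_1^2+\dots+x_{n+1}^2\}\subset\mathbb P^{n+1}$ and $Q_1\cong\mathbb P^1$. By the K\"unneth formula $H^4(Q_1\times Q_3;\mathbb Z)=H^4(Q_3)\oplus\big(H^2(Q_1)\otimes H^2(Q_3)\big)$. The first summand restricts to $X$ through $H^4(S^3)=0$, the second through $H^2(S^1)=0$. All values vanish, and $b(X)=0$.
\end{example}

\begin{remark}\label{rem:limit}
The group $\mathcal H(X_{\mathbb C})$ always contains $3\sigma(X)$: the tangent bundle $TX_{\mathbb C}$ restricts to $TX\otimes\mathbb C$, so the Hodge class $-c_2(TX_{\mathbb C})$ has value $\langle p_1(TX),[X]\rangle=3\sigma(X)$. An argument that bounds $\mathrm{Deg}_{\mathcal R}(X)$ by showing $\mathcal H(X_{\mathbb C})\subseteq b\mathbb Z$ can therefore succeed only if $b$ divides $3\sigma(X)$. This is the hypothesis of Theorem~\ref{thm:B}.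
\end{remark}

\section{Very general real sections near a smooth section}\label{sec:NL}

In Example~\ref{ex:S1S3} all of $H^4(X_{\mathbb C};\mathbb Z)$ was known. In general it is large and unknown, and we control only its Hodge classes, by choosing $X_{\mathbb C}$ very general in a family. The choice has two constraints: the equations must be real, and the real locus must keep a prescribed topology. The first two lemmas show that the second constraint is an open condition on real sections.

\subsection{Approximation and stability}
Let $V\subset\mathbb P^r$ be a smooth projective variety over $\mathbb R$ with real locus $B\ne\emptyset$. Put $L=\mathcal O(2)|_V$. It is very ample, and $\rho\in H^0(V,L)_{\mathbb R}$ has no zero on $B$. So a real section $\tilde s$ of $\mathcal F\otimes L^m$ defines a smooth section $\tilde s/\rho^m$ of $\mathcal F(\mathbb R)$ on $B$, with the same zeros on $B$. For smooth sections of a bundle on the closed manifold $B$ we fix a $C^1$-norm. \emph{Transverse} means transverse to the zero section.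

\begin{lemma}\label{lem:dense}
Let $\mathcal F$ be a vector bundle over $\mathbb R$ on $V$, let $s$ be a smooth section of $\mathcal F(\mathbb R)$ and $\varepsilon>0$. For all large $m$, the set of $\tilde s\in H^0(V,\mathcal F\otimes L^m)_{\mathbb R}$ with $\|\tilde s/\rho^m-s\|_{C^1}<\varepsilon$ is open and nonempty.
\end{lemma}

\begin{proof}
The set is open because $\tilde s\mapsto\tilde s/\rho^m$ is a linear map on a finite-dimensional space. If it is nonempty for $m$, it is nonempty for $m+1$: multiply by $\rho$. Choose $m_0$ with $\mathcal F\otimes L^{m_0}$ globally generated and a basis $s_1,\dots,s_l$ of its real sections. At a real point the vectors $s_j/\rho^{m_0}$ are real and span the complex fiber over $\mathbb C$, so they span the real fiber over $\mathbb R$. The resulting surjection of bundles $B\times\mathbb R^l\to\mathcal F(\mathbb R)$ splits, so $s=\sum f_js_j/\rho^{m_0}$ with $f_j\in C^\infty(B)$. Embed $B$ in a Euclidean space by the functions $x_ix_j/\rho$, extend $f_j$ smoothly, and approximate it with its first derivatives on a compact set by polynomials (Weierstrass). A polynomial of degree $\le a$ in the $x_ix_j/\rho$ has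 the form $u/\rho^a$ with $u\in H^0(V,L^a)_{\mathbb R}$. Thus $s$ is a $C^1$-limit of sections $\sum u_js_j/\rho^{m_0+a}$.
\end{proof}

\begin{lemma}\label{lem:stable}
Let $s$ be a transverse section of a vector bundle on a closed manifold $B$. There is $\varepsilon>0$ such that every smooth section $s_1$ with $\|s_1-s\|_{C^1}<\varepsilon$ is transverse and there is a diffeomorphism $s^{-1}(0)\to s_1^{-1}(0)$ that is homotopic, as a map to $B$, to the inclusion.
\end{lemma}

\begin{proof}
Transversality is a $C^1$-open condition on a closed manifold; let $\varepsilon$ be such that the $\varepsilon$-ball around $s$ consists of transverse sections. The ball is convex, so all $s_\tau=(1-\tau)s+\tau s_1$ are transverse. Then $\{(x,\tau):s_\tau(x)=0\}\subset B\times[0,1]$ is a compact manifold with boundary, and its projection to $[0,1]$ is a submersion. By Ehresmann's theorem it is a trivial fibration, and a trivialization is an isotopy in $B$ from $s^{-1}(0)$ to $s_1^{-1}(0)$.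
\end{proof}

\subsection{A Noether--Lefschetz statement for real sections}

\begin{proposition}\label{prop:NL}
Let $V$ be a smooth projective variety over $\mathbb R$, let $L$ be a very ample and $\Lambda$ a globally generated line bundle, both over $\mathbb R$, and let $Z\subseteq V$ be a smooth connected closed subvariety over $\mathbb R$ of dimension $5$. For all large $n$, every nonempty open subset $O$ of $H^0(V,\Lambda\otimes L^n)_{\mathbb R}$ contains a section $t$ such that $X_t=Z\cap\{t=0\}$ is smooth and irreducible of dimension $4$ and every Hodge class of $X_t$ is the restriction of a class in $H^4(Z;\mathbb Z)$.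
\end{proposition}

\begin{proof}
For $n\ge1$ the bundle $\Lambda\otimes L^n$ is very ample, as the product of a globally generated and a very ample line bundle. Put $\Gamma=H^0(V,\Lambda\otimes L^n)$, let $\Gamma_{\mathbb R}$ be its real part and $\overline\Gamma$ its image in $H^0(Z,\Lambda\otimes L^n)$. The system $\overline\Gamma$ embeds $Z$ in a projective space, and $X_t$ is a hyperplane section when $t|_Z\ne0$. Let $U\subset\Gamma$ be the set of $t$ for which $X_t$ is smooth of dimension $4$. It is Zariski open, nonempty by Bertini's theorem, and therefore connected. The groups $H^4(X_t;\mathbb Q)$ form a local system on $U$. For $t\in U$ and $i\colon X_t\hookrightarrow Z$ we use three facts of Lefschetz theory \cite[Ch.~1--3]{Voi}.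
\begin{enumerate}
\item[(L1)] $H_j(Z,X_t;\mathbb Z)=0$ for $j\le4$.
\item[(L2)] $H^4(X_t;\mathbb Q)=i^*H^4(Z;\mathbb Q)\oplus H_{\mathrm{van}}$ as Hodge structures, where $H_{\mathrm{van}}$ is the kernel of the Gysin map $i_*\colon H^4(X_t;\mathbb Q)\to H^6(Z;\mathbb Q)$.
\item[(L3)] The monodromy action preserves $H_{\mathrm{van}}$ and is irreducible on it.
\end{enumerate}
Fact (L3) concerns the fundamental group of the open set $\overline U\subset\mathbb P(\overline\Gamma)$ of smooth hyperplane sections. It holds for $\pi_1(U,t)$ as well: the family over $U$ is pulled back from $\overline U$, and $U\to\overline U$ is a fiber bundle with connected fiber $\ker(\Gamma\to\overline\Gamma)\times\mathbb C^*$, so $\pi_1(U)\to\pi_1(\overline U)$ is onto.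

By (L1), $X_t$ is connected, hence irreducible. Also $H^5(Z,X_t;\mathbb Z)=\operatorname{Hom}(H_5(Z,X_t),\mathbb Z)$ is torsion-free, because $H_4(Z,X_t)=0$. The cokernel of $i^*\colon H^4(Z;\mathbb Z)\to H^4(X_t;\mathbb Z)$ embeds in this group, so it is torsion-free too.

\emph{Choice of $n$.} We need $H_{\mathrm{van}}$ to contain classes that are not of type $(2,2)$. The adjunction sequence $0\to K_Z\to K_Z\otimes\Lambda\otimes L^n\to K_{X_t}\to0$ gives $h^{4,0}(X_t)\ge h^0(Z,K_Z\otimes\Lambda\otimes L^n)-h^0(Z,K_Z)$. The right side tends to infinity with $n$. Fix $n$ so large that it exceeds $h^{4,0}(Z)$. By (L2), $H_{\mathrm{van}}$ then has a nonzero $(4,0)$-part for every $t\in U$.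

\emph{Choice of $t$.} The sections to be avoided form a countable union of proper analytic subsets of a complex space, and the point is that this union does not cover the real sections. Since $\Gamma=\Gamma_{\mathbb R}\otimes\mathbb C$, no nonzero polynomial on $\Gamma$ vanishes on an open subset of $\Gamma_{\mathbb R}$, so there is $t_0\in O\cap U$. Recall that the spaces $F^2H^4(X_t;\mathbb C)=H^{4,0}\oplus H^{3,1}\oplus H^{2,2}$ form a holomorphic subbundle $F^2$ of the flat bundle $\mathcal H^4$ with fibers $H^4(X_t;\mathbb C)$. A rational class $\alpha$ equals $\bar\alpha$, so it lies in $F^2$ if and only if it lies in $F^2\cap\overline{F^2}=H^{2,2}$. Let $\Delta\subset U$ be a ball around $t_0$, for a Hermitian norm that extends a Euclidean norm on $\Gamma_{\mathbb R}$, so small that $\Delta_{\mathbb R}=\Delta\cap\Gamma_{\mathbb R}\subseteq O$ and $\mathcal H^4/F^2$ is trivial on $\Delta$. For $\alpha\in H^4(X_{t_0};\mathbb Q)$ let $\alpha_t$ be its flat transport over $\Delta$, and let $\Delta_\alpha$ be the set of $t\in\Delta$ where $\alpha_t$ has type $(2,2)$. It is the zero set of the holomorphic section of $\mathcal H^4/F^2$ defined by $\alpha$.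 If $\Delta_\alpha\neq\Delta$, some component of this section is a nonzero holomorphic function on $\Delta$. Its restriction to the real ball $\Delta_{\mathbb R}$ is not identically zero, since otherwise all its Taylor coefficients at $t_0$ would vanish. So $\Delta_\alpha\cap\Delta_{\mathbb R}$ lies in the zero set of a nonzero real analytic function and has measure zero. There are countably many $\alpha$. Choose $t\in\Delta_{\mathbb R}$ outside all $\Delta_\alpha$ with $\Delta_\alpha\ne\Delta$.

\emph{Hodge classes of $X_t$.} Let $\mathrm{Hdg}\subseteq H^4(X_t;\mathbb Q)$ be the space of rational classes of type $(2,2)$. By the choice of $t$, a class in $\mathrm{Hdg}$ stays of type $(2,2)$ on all of $\Delta$. On the universal cover of $U$, which is a connected complex manifold, it defines a holomorphic section of $\mathcal H^4/F^2$ that vanishes on an open set, hence everywhere. So $\mathrm{Hdg}$ is stable under $\pi_1(U,t)$, and so is $\mathrm{Hdg}\cap H_{\mathrm{van}}$. By (L3) this intersection is $0$ or $H_{\mathrm{van}}$, and the second case is excluded by the choice of $n$. By (L2), the $H_{\mathrm{van}}$-component of a class in $\mathrm{Hdg}$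 lies in $\mathrm{Hdg}$, so it is zero, and $\mathrm{Hdg}\subseteq i^*H^4(Z;\mathbb Q)$. For an integral Hodge class $\xi$ this says that a nonzero multiple of $\xi$ lies in $i^*H^4(Z;\mathbb Z)$. The cokernel of $i^*$ is torsion-free, so $\xi$ itself lies there.
\end{proof}

The integral statement matters: a rational one would bound only a multiple of the degree, with an unknown factor.

\subsection{The case of hypersurfaces}
The whole method is visible in the following case, where the topological part is trivial.

\begin{example}[a model of $S^4$ with $b=0$]\label{ex:sphere}
Take $V=Z=\mathbb P^5$, $L=\mathcal O(2)$, $\Lambda$ trivial, and $\varphi=x_1^2+\dots+x_5^2-x_0^2$. The zeros of the function $\varphi/\rho$ on $\mathbb{RP}^5$ lie in the chart $x_0=1$, where $\varphi/\rho=(|x|^2-1)/(|x|^2+1)$; so $0$ is a regular value and the zero set is $S^4$. For every $n\ge1$ we have $\varphi/\rho=\rho^{n-1}\varphi/\rho^n$. By Lemma~\ref{lem:stable}, the real forms $t$ of degree $2n$ in a neighborhood $O$ of $\rho^{n-1}\varphi$ have real zero sets diffeomorphic to $S^4$. For large $n$, Proposition~\ref{prop:NL} gives $t\in O$ such that $X_t$ is smooth and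 its Hodge classes are multiples of $h^2$, with $h$ the hyperplane class. On $X=X_t(\mathbb R)$ the class $h$ restricts to $H^2(X;\mathbb Z)=0$. So $\mathcal H(X_t)=0$, and $b(X)=0$ by Proposition~\ref{prop:hodge}.

For $n=1$ and $t$ near $\varphi$, the variety $X$ is projectively equivalent to the unit sphere and $b(X)=1$. By Proposition~\ref{prop:hodge} the quadric then carries a Hodge class of value $\pm1$, which cannot come from $\mathbb P^5$. So Proposition~\ref{prop:NL} fails without the assumption that $n$ is large.
\end{example}

To get $b(X)=b>0$ one adds a factor to $V$ whose real locus is $S^4$, so that the projection is a regular map of degree $b$ and the new cohomology classes take values in $b\mathbb Z$. Hypersurfaces do not suffice for this. Let $M\subset S^4\times S^1$ be a closed connected oriented hypersurface with projection of degree $d$ to $S^4$. If $M$ separates, it bounds and $d=0$. If not, some loop meets $M$ once, transversally; its class is a multiple $j$ of $\mathrm{pt}\times S^1$, so $jd=\pm1$. Thus $|d|\le1$. Larger degrees, and manifolds with nontrivial stable tangent bundle, call for higher codimension.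

\section{Four-manifolds as zero sets of sections}\label{sec:top}

\subsection{The ambient manifold and the statement}
In higher codimension there are two difficulties. A submanifold $M\subset B$ can be the transverse zero set of a section of $E$ only if its normal bundle is $E|_M$; this is handled by putting a Grassmannian into $B$. Even then, a section defined near $M$ usually acquires further zeros when it is extended over $B$; this is handled by a factor $\mathbb{RP}^1$ with its M\"obius bundle.

Let $G=G_k(\mathbb R^N)$ be the Grassmannian of $k$-planes, $\gamma$ its tautological bundle and $D=k(N-k)$ its dimension. Throughout,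
\[
k=10,\qquad N=20\ \text{ or }\ N=31,\qquad q=\binom Nk .
\]
The proof uses only $k\ge5$, $N-k\ge5$ and the parity of $q$. For $N=20$ the number $q=2\binom{19}{9}$ is even. For $N=31$ it is odd, because $(1+x)^{31}=(1+x^{32})/(1+x)=1+x+\dots+x^{31}$ over $\mathbb F_2$. On a real projective space, $\mathcal O(1)$ is the line bundle with fiber $l^*$ at the line $l$. For a closed connected $4$-manifold $Y$ put
\[
B=G\times Y\times\mathbb{RP}^k\times\mathbb{RP}^1,\qquad E'=TG\oplus\big(\gamma\otimes\mathcal O_{\mathbb{RP}^k}(1)\big),\qquad\lambda=\mathcal O_{\mathbb{RP}^1}(1),
\]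
and $E=E'\oplus\lambda$, all pulled back to $B$. Then $\dim B=D+k+5$, $\operatorname{rank}E'=\dim B-5$ and $\operatorname{rank}E=\dim B-4$. The summand $\gamma$ can represent any stable bundle on a $5$-manifold. The summand $TG$ cancels the tangent directions of $G$, and the factor $\mathbb{RP}^k$ supplies $k$ directions for $\gamma$ to cut down.

Two maps $f\colon M\to Y$, $f'\colon M'\to Y$ from closed $4$-manifolds are \emph{bordant}, or equal in the unoriented bordism group $\mathfrak N_4(Y)$, if there is a compact $5$-manifold $W$, not necessarily orientable, with $\partial W=M\sqcup M'$ and a map $W\to Y$ that restricts to $f$ and $f'$.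

\begin{proposition}\label{prop:top}
Let $M$ be a closed connected $4$-manifold and $f\colon M\to Y$ a smooth map such that $(M,f)$ is bordant to $q$ copies of $(Y,\mathrm{id})$. Then there are a transverse section $s'$ of $E'$ and a smooth section $t$ of $\lambda$ on $B$ such that $(s',t)$ is a transverse section of $E$, its zero set is diffeomorphic to $M$, and the projection of the zero set to $Y$ is homotopic to $f$.
\end{proposition}

The hypothesis is forced. Step 1 below gives a transverse section $s_0$ of $E'$ whose zero set consists of $q$ copies of $Y\times\mathbb{RP}^1$; together with a section of $\lambda$ with one simple zero on $\mathbb{RP}^1$ it cuts out $q$ copies of $Y$, and a transverse homotopy between two transverse sections of $E$ gives a bordism between their zero sets. It is essential that the bordism is unoriented. If $B$, $E$ and $Y$ were oriented, such homotopies would give oriented bordisms, and all connected zero sets would have the same degree over $Y$ up to sign. Here $TB$ and $E'$ are orientable along the loops $\mathrm{pt}\times\mathbb{RP}^1$ and $\lambda$ is not, so only the parity of the degree is fixed.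

\subsection{The construction in dimension zero}\label{sub:toy}
Write $\mathbb{RP}^1=I\cup I'$, with $I=[0,1]$ an arc and $I'$ the complementary closed arc. The bundle $\lambda$ is the M\"obius bundle, so there are nowhere vanishing sections $e$ near $I$ and $e'$ near $I'$ with
\begin{equation}\label{eq:moebius}
e'=e\ \text{ near }0,\qquad e'=-e\ \text{ near }1 .
\end{equation}
Let $Y$ be a point, and replace $G\times\mathbb{RP}^k$ by a circle, $E'$ by the M\"obius bundle of that circle and $s_0$ by a section with one simple zero $g$; so $q=1$ and $B$ is a torus. Let $M=\{m_1,m_2,m_3\}$. A bordism $W$ from $M$ to one point consists of an arc from that point to $m_1$ and an arc from $m_2$ to $m_3$. Doubling $W$ along $M$ gives an arc through $m_1$ and a circle through $m_2,m_3$. Embed the arc as $g\times I$ and the circle as a small circle $c$ over the interior of $I$, and close the arc by adding $g\times I'$. This is a closed curve system $\mathcal Z_1$; see Figure~\ref{fig:toy}.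

Off $g\times\mathbb{RP}^1$ the section $s_0$ trivializes $E'$, so sections of $E'$ are functions there. We look for $s'$ equal to $s_0$ near $g\times\mathbb{RP}^1$ and over $I'$, with a prescribed normal derivative along $c$. If the prescription makes $s'$ negative just outside $c$, then $s'$ must vanish again between $c$ and the region where it equals $s_0$, for instance on a circle $\mathcal Z_2$ around $c$. This extra zero set lies over the interior of $I$, where $\lambda$ is trivial. Define $t$ on the zero set of $s'$: on the doubled $W$ put $t=ue$, where $u$ is positive on one copy of $W$ and negative on the other; on $g\times I'$ put $t=e'$; on $\mathcal Z_2$ put $t=e$. The sign change of $u$ along the arc is absorbed by \eqref{eq:moebius}. After extending $t$ to $B$, the zero set of $(s',t)$ is exactly $M$.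

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!15] (0,3) rectangle (5.4,4);
\draw (0,0) rectangle (5.4,4);
\draw[dotted] (0,3)--(5.4,3);
\draw[very thick] (1,0)--(1,4);
\draw[very thick] (3.5,1.5) circle (0.6);
\draw[thick,dashed] (3.5,1.5) circle (1.2);
\fill (1,1.5) circle (2.5pt) node[right] {$m_1$};
\fill (2.9,1.5) circle (2.5pt) node[left] {$m_2$};
\fill (4.1,1.5) circle (2.5pt) node[right] {$m_3$};
\node[left] at (1,0.6) {$+$}; \node[left] at (1,2.4) {$-$};
\node at (3.5,1.15) {$+$}; \node at (3.5,1.85) {$-$};
\node at (4.9,2.5) {$\mathcal Z_2$}; \node[below] at (1,0) {$g$};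
\node[left] at (0,0) {$0$}; \node[left] at (0,3) {$1$}; \node[left] at (0,4) {$0$};
\node[left] at (0,1.5) {$I$}; \node[left] at (0,3.5) {$I'$};
\end{tikzpicture}
\caption{The construction for $M$ a set of three points. The rectangle is the torus $B$, with $\mathbb{RP}^1=I\cup I'$ vertical and the part over $I'$ shaded. The solid curves form $\mathcal Z_1$: the double of the bordism along $M$, closed up over $I'$. The signs are those of the section $t$ of the M\"obius bundle in its trivialization over $I$. The dashed circle $\mathcal Z_2$ is an unwanted zero set of $s'$, on which $t$ has no zero.}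
\label{fig:toy}
\end{figure}

\subsection{Proof of Proposition~\ref{prop:top}}
We follow the same plan. What is new is the identification of the normal bundle of $\mathcal Z_1$ with $E'$ (Steps 2 and 4).

\emph{Step 1: the section $s_0$.} Let $A$ be a diagonal $N\times N$ matrix with distinct real entries $\alpha_1,\dots,\alpha_N$, and let $v$ be the vector field on $G$ that generates the flow $g\mapsto e^{\tau A}g$. Its zeros are the $A$-invariant $k$-planes, that is, the $q$ coordinate planes $g_1,\dots,g_q$. In the chart $\operatorname{Hom}(g_i,g_i^\perp)$, which assigns to $x$ its graph, the flow is $x\mapsto e^{\tau A}xe^{-\tau A}$, so $v(x)=Ax-xA$. This linear map has eigenvalues $\alpha_{j'}-\alpha_j\ne0$, so the zeros are transverse.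

Fix $p\in\mathbb{RP}^k$ and an identification $\mathcal O(1)_p=\mathbb R$. For each $i$ choose a surjection $a_i\colon\mathbb R^{k+1}\to\gamma_{g_i}$ with kernel the line $p$. Since $\gamma_{g_i}\otimes\mathcal O(1)_l=\operatorname{Hom}(l,\gamma_{g_i})$, the rule $l\mapsto a_i|_l$ is a section of $\gamma_{g_i}\otimes\mathcal O(1)$ on $\mathbb{RP}^k$. Its only zero is $p$, and its derivative there is the isomorphism $\bar a_i\colon T_p\mathbb{RP}^k=\operatorname{Hom}(p,\mathbb R^{k+1}/p)\to\operatorname{Hom}(p,\gamma_{g_i})=\gamma_{g_i}$ induced by $a_i$. Trivialize $\gamma$ on disjoint neighborhoods of the $g_i$ and multiply by cutoff functions on $G$; this gives a section $\varsigma$ of $\gamma\otimes\mathcal O(1)$ on $G\times\mathbb{RP}^k$ that equals $l\mapsto a_i|_l$ near $g_i\times\mathbb{RP}^k$. The section $s_0=(v,\varsigma)$ of $E'$ vanishes exactly at the points $(g_i,p)$, with invertible derivative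
\[
J_i=dv_{g_i}\oplus\bar a_i\colon\ T_{g_i}G\oplus T_p\mathbb{RP}^k\to T_{g_i}G\oplus\gamma_{g_i}.
\]
Pulled back to $B$, it is transverse with zero set $\bigsqcup_ig_i\times Y\times p\times\mathbb{RP}^1$ and normal derivative $J_i$. Let $\beta_i\colon T_p\mathbb{RP}^k\to\gamma_{g_i}$ be $\bar a_i$ if $\det dv_{g_i}>0$, and $\bar a_i$ followed by a reflection otherwise. Then $\mathrm{id}\oplus\beta_i$ and $J_i$ differ by an automorphism of positive determinant, so they are joined by a path of isomorphisms.

\emph{Step 2: the double and its map to $G$.} Let $W$ be a compact $5$-manifold with $\partial W=M\sqcup Y_1\sqcup\dots\sqcup Y_q$, $Y_i=Y$, and $\phi\colon W\to Y$ a smooth map with $\phi|_M=f$ and $\phi|_{Y_i}=\mathrm{id}$ that is independent of the collar coordinate near $\partial W$. Let $\widetilde W=W\cup_MW$ and $\tilde\phi=\phi\cup\phi$. Then $\partial\widetilde W=\partial_0\sqcup\partial_1$, where $\partial_0$ and $\partial_1$ come from the first and second copy of $W$ and each consists of $q$ copies of $Y$. Choose a smooth $h\colon\widetilde W\to I$ that equals the collar coordinate on a collar of $\partial_0$, equals one minus the collar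 coordinate on a collar of $\partial_1$, and is bounded away from $0$ and $1$ elsewhere. For small $\delta>0$ the set $K=\{h\le\delta\}\cup\{h\ge1-\delta\}$ is a union of $2q$ collars $Y\times[0,\delta]$; the two that belong to the index $i$ are called the $i$-th collars. Choose a smooth $u\colon\widetilde W\to\mathbb R$ with regular zero set $M$, positive on the rest of the first copy and negative on the rest of the second, with $u=1$ on the collars of $\partial_0$ and $u=-1$ on those of $\partial_1$.

We use the following fact three times.
\begin{enumerate}
\item[(M)] Let $\xi,\xi'$ be vector bundles on $\widetilde W$ of ranks $a$ and $a+c$. If $c\ge5$, every monomorphism $\xi\to\xi'$ over $K$ extends over $\widetilde W$. If $c\ge6$, two monomorphisms over $\widetilde W$ that agree over $K$ are homotopic through monomorphisms, by a homotopy constant over $K$.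
\end{enumerate}
Indeed, monomorphisms are sections of a bundle whose fiber is homotopy equivalent to the Stiefel manifold $V_a(\mathbb R^{a+c})$, which is $(c-1)$-connected, and a section extends over a relative complex of dimension $n$ when the fiber is $(n-1)$-connected; apply this to $\widetilde W$ ($n=5$) and to $\widetilde W\times[0,1]$ ($n=6$). The extensions and homotopies are made smooth by approximation, after $\delta$ is decreased slightly; we keep the names $\delta$ and $K$.

Put $\zeta=\tilde\phi^*TY\oplus T_p\mathbb{RP}^k\oplus\mathbb R$, of rank $k+5$; it is the part of $TB$ not tangent to $G$. Over $K$ the map $(d\tilde\phi,0,dh)$ identifies $T\widetilde W$ with $\tilde\phi^*TY\oplus\mathbb R\subset\zeta$. By (M) with $c=k$ it extends to a monomorphism $T\widetilde W\to\zeta$. Let $\eta$ be the orthogonal complement of its image, for a metric in which the three summands of $\zeta$ are orthogonal. Then $\eta$ has rank $k$ and equals $T_p\mathbb{RP}^k$ over $K$. On the $i$-th collars $\beta_i$ is a monomorphism $\eta\to\gamma_{g_i}\subset\mathbb R^N$, and by (M) with $c=N-k$ these extend to a monomorphism $\eta\to\widetilde W\times\mathbb R^N$.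 Taking images defines a smooth map $\psi\colon\widetilde W\to G$, equal to $g_i$ on the $i$-th collars, and an isomorphism $\eta\cong\psi^*\gamma$ that extends the $\beta_i$. Altogether
\begin{equation}\label{eq:zeta}
\zeta\cong\psi^*\gamma\oplus T\widetilde W .
\end{equation}

\emph{Step 3: an embedding.} Let $F=(\psi,\tilde\phi,p,h)\colon\widetilde W\to B$. On $K$ it is an embedding, with image $\bigsqcup_ig_i\times Y\times p\times([0,\delta]\cup[1-\delta,1])$. We perturb $F$ off $K$ to an embedding; there is room because $\dim B\ge11$. Embed $B$ in some $\mathbb R^n$ with a tubular retraction $\pi$, which is a submersion. Let $\epsilon\colon\widetilde W\to\mathbb R^{l-1}$ be an embedding, $\theta\ge0$ a smooth function with zero set $K$, and $\omega=\theta\cdot(1,\epsilon)\colon\widetilde W\to\mathbb R^l$. For a small linear map $R\colon\mathbb R^l\to\mathbb R^n$ put $F_R=\pi(F+R\omega)$. Both $\theta$ and $d\theta$ vanish on $K$, so $F_R$ and $F$ agree to first order there. For small $R$ and $0\le\tau\le1$, the maps $F_{\tau R}$ send $\widetilde W\setminus K$ into the part of $B$ over $(\delta/2,1-\delta/2)$. If $F_R$ is not an injective immersion,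 one of three things happens.
\begin{itemize}
\item $F_R(w)=F_R(w')$ with $w\ne w'$ outside $K$. Here $\omega(w),\omega(w')$ are linearly independent, so $R\mapsto(R\omega(w),R\omega(w'))$ is onto $\mathbb R^n\times\mathbb R^n$, and $(w,w',R)\mapsto(F_R(w),F_R(w'))$ is a submersion to $B\times B$.
\item $F_R(w)=F(w')$ with $w\notin K$, $w'\in K$; then $w'\notin\partial\widetilde W$, by the position of $F_R(w)$. Since $\omega(w)\neq0$, the map $(w,w',R)\mapsto(F_R(w),F(w'))$, with $w'$ in the interior of $\widetilde W$, is transverse to the diagonal.
\item $dF_R(\xi)=0$ for a unit tangent vector $\xi$ at $w\notin K$. Here $d\omega(\xi)=d\theta(\xi)(1,\epsilon(w))+\theta(w)(0,d\epsilon(\xi))$ and $\omega(w)$ are linearly independent, so $(\xi,R)\mapsto dF_R(\xi)$ is a submersion to $TB$.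
\end{itemize}
In each case the bad tuples form a submanifold of codimension $\dim B\ge11$ in the product of the space of $R$ with a manifold of dimension $10$, $10$ or $9$. Its projection to the space of $R$ has measure zero. Fix a small $R$ outside the three projections; then $F'=F_R$ is an embedding, homotopic to $F$ by a homotopy constant on $K$. Let $I''$ be the open arc $I'\cup[0,\delta/2)\cup(1-\delta/2,1]$. The set
\[
\mathcal Z_1=F'(\widetilde W)\cup\bigsqcup_i\,g_i\times Y\times p\times I'
\]
is a closed $5$-dimensional submanifold of $B$, and over $I''$ it coincides with the zero set of $s_0$.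

\emph{Step 4: the normal bundle.} We have $F^*TB=\psi^*TG\oplus\zeta$ and $F^*E'=\psi^*TG\oplus\psi^*\gamma$. Parallel transport along the homotopy identifies pullbacks under $F$ and $F'$, and is the identity over $K$. With \eqref{eq:zeta} this gives an isomorphism
\[
\Phi\colon F'^*TB\to F'^*E'\oplus T\widetilde W .
\]
On the $i$-th collars, $\Phi$ is $\mathrm{id}\oplus\beta_i$ on $T_{g_i}G\oplus T_p\mathbb{RP}^k$ and the inverse of $dF'$ on $TY\oplus\mathbb R$. Off $K$, the isomorphism $\Phi$ has no relation to $dF'$, and this must be corrected before $\Phi$ says anything about the normal bundle. The monomorphism $\mu_0=\Phi\circ dF'$ and the inclusion $\mu_1$ of $T\widetilde W$ in $F'^*E'\oplus T\widetilde W$ agree over $K$. By (M) with $c=D+k$ they are joined by a smooth homotopy $\mu_\tau$, constant over $K$. Let $\mu_\tau^+$ be the left inverse of $\mu_\tau$ that vanishes on the orthogonal complement of its image, and solve $\dot\Psi_\tau=\dot\mu_\tau\mu_\tau^+\Psi_\tau$, $\Psi_0=\mathrm{id}$, fiberwise. The $\Psi_\tau$ are automorphisms, equal to the identity over $K$. Both $\Psi_\tau\mu_0$ and $\mu_\tau$ solve $\dot x=\dot\mu_\tau\mu_\tau^+x$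 with initial value $\mu_0$, so $\Psi_1\mu_0=\mu_1$. Thus $\Psi_1\Phi$ carries $dF'(T\widetilde W)$ onto the summand $T\widetilde W$ and induces an isomorphism from the normal bundle of $F'$ to $F'^*E'$, equal to $\mathrm{id}\oplus\beta_i$ on the $i$-th collars. There both bundles are trivial with constant fibers. Replace $\mathrm{id}\oplus\beta_i$ by a smooth path of isomorphisms in the collar coordinate that equals $J_i$ on $[0,\delta/2]$ and $\mathrm{id}\oplus\beta_i$ near $\delta$; it exists by the choice of $\beta_i$. Extending by $J_i$ over $I'$, we obtain an isomorphism $J\colon\nu\to E'|_{\mathcal Z_1}$ from the normal bundle of $\mathcal Z_1$ that is the normal derivative of $s_0$ over $I''$.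

\emph{Step 5: the section $s'$.} Identify a tubular neighborhood $\mathcal N$ of $\mathcal Z_1$ with $\nu$, and $E'|_{\mathcal N}$ with the pullback of $E'|_{\mathcal Z_1}$. Then $n\mapsto Jn$ is a section $s_1$ on $\mathcal N$ that vanishes on $\mathcal Z_1$ with normal derivative $J$. Let $\theta_0\colon\mathbb{RP}^1\to[0,1]$ be smooth, supported in $I''$ and equal to $1$ on an open arc $I'''\supset I'$. The section $\theta_0s_0+(1-\theta_0)s_1$ vanishes on $\mathcal Z_1$, and its normal derivative is $J$: where $\theta_0\ne0$, both $s_0$ and $s_1$ vanish on $\mathcal Z_1$ with normal derivative $J$, and the term $d\theta_0\cdot(s_0-s_1)$ is zero there. After shrinking $\mathcal N$ it has no other zeros. Over $I'''$ it equals $s_0$. So it patches with $s_0$ to a transverse section on the union of $\mathcal N$ and the part of $B$ over $I'''$, with zero set $\mathcal Z_1$. Let $\mathcal N'$ be a closed neighborhood, inside this union, of $\mathcal Z_1$ and of the part of $B$ over $I'$. Extend the section from a neighborhood of $\mathcal N'$ to $B$ and make it transverse by a perturbation that does not change it on $\mathcal N'$. The result $s'$ has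 zero set $\mathcal Z=\mathcal Z_1\sqcup\mathcal Z_2$, where $\mathcal Z_2$ is a closed manifold disjoint from $\mathcal N'$. We know nothing about $\mathcal Z_2$ except that it lies over the interior of $I$.

\emph{Step 6: the section $t$.} With $e,e'$ as in \eqref{eq:moebius}, define $t$ on $\mathcal Z$ by $t=ue$ on $F'(\widetilde W)$, $t=e'$ on $\bigsqcup_ig_i\times Y\times p\times I'$, and $t=e$ on $\mathcal Z_2$. Near $\partial_0$ we have $ue=e=e'$, and near $\partial_1$ we have $ue=-e=e'$, so $t$ is smooth. It is a transverse section of $\lambda|_{\mathcal Z}$ with zero set $F'(M)$. Extend $t$ smoothly to $B$. The zero set of $(s',t)$ is $F'(M)$. At its points the derivative of $s'$ is onto with kernel $T\mathcal Z$, and the derivative of $t$ maps $T\mathcal Z$ onto the fiber of $\lambda$, so $(s',t)$ is transverse. The projection of $F'|_M$ to $Y$ is homotopic to that of $F|_M$, which is $\tilde\phi|_M=f$. \qed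

\section{Algebraic models with controlled degrees}\label{sec:models}

We now combine the three preceding sections.

\begin{proposition}\label{prop:model}
Let $Y_{\mathbb C}$ be a smooth connected projective fourfold over $\mathbb R$ whose real locus $Y$ is nonempty, connected and oriented. Let $M$ be a closed connected oriented $4$-manifold and $f\colon M\to Y$ a smooth map of degree $d$. Suppose that, for $N=20$ or $N=31$, the pair $(M,f)$ is bordant to $q$ copies of $(Y,\mathrm{id})$. Then $M$ has an algebraic model $X$ such that
\begin{enumerate}
\item[(a)] there is a regular map $X\to Y$ of degree $d$;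
\item[(b)] $\mathrm{Deg}_{\mathcal R}(X)\subseteq d\,\mathbb Z+3\sigma(M)\mathbb Z$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $G_{\mathbb C}=G_k(\mathbb C^N)$ with tautological bundle $\gamma_{\mathbb C}$, and
\[
V=G_{\mathbb C}\times Y_{\mathbb C}\times\mathbb P^k\times\mathbb P^1,\qquad\mathcal E'=TG_{\mathbb C}\oplus\big(\gamma_{\mathbb C}\otimes\mathcal O_{\mathbb P^k}(1)\big),\qquad\Lambda=\mathcal O_{\mathbb P^1}(1).
\]
The Pl\"ucker and Segre embeddings make $V\subset\mathbb P^r$ a smooth connected projective variety over $\mathbb R$, with $V(\mathbb R)=B$, $\mathcal E'(\mathbb R)=E'$, $\Lambda(\mathbb R)=\lambda$ and $\operatorname{rank}\mathcal E'=\dim V-5$. Let $L$ and $\rho$ be as in Section~\ref{sec:NL}, let $(s',t)$ be as in Proposition~\ref{prop:top}, and let $\varepsilon>0$ be such that Lemma~\ref{lem:stable} applies to $(s',t)$ when both components move by less than $\varepsilon$.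

\emph{The fivefold $Z$.} Proposition~\ref{prop:NL} produces classes on a fivefold $Z$, and we want them to come from $V$. This is what ampleness gives. By Sommese's theorem \cite[Thm.~7.1.1]{Laz}, if $Z$ is the zero locus of a section of an ample vector bundle of rank $e$ on a smooth connected projective variety $V$, then $H^i(V,Z;\mathbb Z)=0$ for $i\le\dim V-e$. Choose $m$ so large that $\mathcal E'\otimes L^{m-1}$ is globally generated and Lemma~\ref{lem:dense} applies to $s'$ and $\varepsilon$. Then $\mathcal E''=\mathcal E'\otimes L^m$ is a quotient of a sum of copies of $L$, so it is globally generated and ample. The sections of $\mathcal E''$ that vanish transversally on $V$ form a Zariski open set, which is nonempty by Bertini's theorem for globally generated bundles: the incidence variety $\{(x,s):s(x)=0\}$ is a vector bundle over $V$, hence smooth, and generic smoothness applies to its projection to $H^0(V,\mathcal E'')$. A nonempty Zariski open set meets every nonempty open set of real sections. So there is a real section $s''$ with $\|s''/\rho^m-s'\|_{C^1}<\varepsilon$ that vanishes transversally on $V$. Let $Z$ be its zero locus. Sommese's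 theorem gives $H^i(V,Z;\mathbb Z)=0$ for $i\le5$. Hence $H^i(V;\mathbb Z)\to H^i(Z;\mathbb Z)$ is an isomorphism for $i\le4$, and $Z$ is a nonempty connected smooth fivefold over $\mathbb R$.

\emph{The fourfold $X_{\mathbb C}$.} For large $n$ the set $O$ of $t''\in H^0(V,\Lambda\otimes L^n)_{\mathbb R}$ with $\|t''/\rho^n-t\|_{C^1}<\varepsilon$ is open and nonempty by Lemma~\ref{lem:dense}. Proposition~\ref{prop:NL} gives $n$ and $t''\in O$ such that $X_{\mathbb C}=Z\cap\{t''=0\}$ is a smooth irreducible fourfold over $\mathbb R$ whose Hodge classes are restrictions of classes in $H^4(Z;\mathbb Z)$, hence in $H^4(V;\mathbb Z)$. Its real locus $X$ is the zero set in $B$ of the section $(s''/\rho^m,t''/\rho^n)$ of $E$. By Lemma~\ref{lem:stable} this section is transverse, and there is a diffeomorphism $M\cong X$ under which the projection $\mathrm{pr}\colon X\to Y$ is homotopic to $f$. So $X$ is an algebraic model of $M$, and $\mathrm{pr}$, the restriction of a morphism over $\mathbb R$, is regular of degree $d$. This proves (a).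

\emph{The Pontryagin class of $\gamma|_X$.} Transversality gives $TX\oplus E|_X\cong TB|_X$, that is,
\[
TX\oplus TG\oplus(\gamma\otimes\mathcal O(1))\oplus\lambda\cong TG\oplus\mathrm{pr}^*TY\oplus T\mathbb{RP}^k\oplus T\mathbb{RP}^1\quad\text{on }X.
\]
The group $H^4(X;\mathbb Z)=\mathbb Z$ has no torsion, so by \eqref{eq:torsion} any product with a class $c_1(F\otimes\mathbb C)$ vanishes in it. This has three consequences on $X$. First, $p_1$ is additive, since $c_2$ of a sum of complexified bundles differs from the sum of the $c_2$ by products of classes $c_1$. Second, $p_1(\gamma\otimes\ell)=p_1(\gamma)$ for a real line bundle $\ell$, since $c_2(\mathcal A\otimes\mathcal L)=c_2(\mathcal A)+(k-1)c_1(\mathcal A)c_1(\mathcal L)+\binom k2c_1(\mathcal L)^2$ for complex bundles of ranks $k$ and $1$. Third, $p_1(T\mathbb{RP}^k)=0$, since $T\mathbb{RP}^k\oplus\mathbb R\cong\mathcal O(1)^{\oplus(k+1)}$ and line bundles have $p_1=0$. The terms $p_1(TG)$ cancel, and $p_1(TX)+p_1(\gamma)=\mathrm{pr}^*p_1(TY)$. The map $\mathrm{pr}^*\colon H^4(Y;\mathbb Z)\to H^4(X;\mathbb Z)$ is multiplication by $d$, so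
\begin{equation}\label{eq:p1}
\langle p_1(\gamma|_X),[X]\rangle=-3\sigma(M)+d\,\langle p_1(TY),[Y]\rangle\in d\,\mathbb Z+3\sigma(M)\mathbb Z .
\end{equation}

\emph{Values of classes from $V$.} By Proposition~\ref{prop:hodge}, (b) follows once every class in $H^4(V;\mathbb Z)$ has value in $d\,\mathbb Z+3\sigma(M)\mathbb Z$ on $X$. Let $V'=G_{\mathbb C}\times\mathbb P^k\times\mathbb P^1$. Its integral cohomology is free, concentrated in even degrees, and generated as a ring by the Chern classes of $\gamma_{\mathbb C}$ and the two hyperplane classes. So $H^2(V')$ is spanned by first Chern classes of bundles over $\mathbb R$, which restrict to torsion classes on $X$ by \eqref{eq:torsion}, and $H^4(V')$ is spanned by $c_2(\gamma_{\mathbb C})$ and products of two classes in $H^2(V')$. By the K\"unneth formula,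
\[
H^4(V;\mathbb Z)=H^4(V')\oplus\big(H^2(V')\otimes H^2(Y_{\mathbb C})\big)\oplus H^4(Y_{\mathbb C}).
\]
Products with a factor from $H^2(V')$ have value $0$. The class $c_2(\gamma_{\mathbb C})$ restricts to $c_2(\gamma|_X\otimes\mathbb C)=-p_1(\gamma|_X)$, and \eqref{eq:p1} applies. Classes in $H^4(Y_{\mathbb C})$ reach $X$ through $\mathrm{pr}^*\colon H^4(Y;\mathbb Z)\to H^4(X;\mathbb Z)$, so their values lie in $d\,\mathbb Z$.
\end{proof}

To check the bordism hypothesis we use the theorem of Conner and Floyd \cite{CF}: a class $(M,f)\in\mathfrak N_4(Y)$ is determined by the numbers $\langle f^*(a)\,w_I(M),[M]\rangle\in\mathbb Z/2$, where $a\in H^*(Y;\mathbb Z/2)$, $w_I$ is a monomial in the Stiefel--Whitney classes, and the total degree is $4$. The numbers are additive under disjoint union. For an oriented $M$ all numbers that involve $w_1$ vanish. Among the monomials of degree $4$ this leaves $w_2^2$ and $w_4$, and for $M$ connected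
\begin{equation}\label{eq:sw}
w_2^2[M]\equiv\sigma(M),\qquad w_4[M]\equiv\sigma(M)\pmod 2 .
\end{equation}
For the first, $c_2(TM\otimes\mathbb C)$ reduces to $w_4(TM\oplus TM)=w_2^2$, so $w_2^2[M]\equiv3\sigma(M)$. For the second, $w_4[M]\equiv\chi(M)=2-2b_1+b_2$, and the Betti number $b_2$ is the rank of the intersection form, which has the parity of its signature.

\section{Even signature}\label{sec:even}

We prove Theorem~\ref{thm:B} for $\sigma=\sigma(M)$ even. This contains Theorem~\ref{thm:A}, since every $b\ge0$ divides $0$.

Let $b\ge0$ divide $3\sigma$. Take $Y_{\mathbb C}=\{x_0^2=x_1^2+\dots+x_5^2\}\subset\mathbb P^5$. Real points have $x_0\ne0$, and the functions $x_i/x_0$ identify $Y$ biregularly with $S^4$. Let $f\colon M\to S^4$ be a smooth map of degree $b$; one is obtained by wrapping each of $b$ disjoint disks once around the sphere and sending the rest of $M$ to a point. Take $N=20$ if $b$ is even and $N=31$ if $b$ is odd, so that $q\equiv b\pmod2$.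

The classes $a\in H^*(S^4;\mathbb Z/2)$ to be tested are $1$ and the generator in degree $4$. For $a=1$, the numbers of $M$ vanish by \eqref{eq:sw}, because $\sigma$ is even, and so do those of $S^4$. For the generator, the number of $(M,f)$ is $b$ and that of $q$ copies of $(S^4,\mathrm{id})$ is $q$. So the two classes in $\mathfrak N_4(S^4)$ agree. Proposition~\ref{prop:model} gives a model $X$ with
\[
b\in\mathrm{Deg}_{\mathcal R}(X)\subseteq b\mathbb Z+3\sigma\mathbb Z=b\mathbb Z .
\]
By (K1), $\mathrm{Deg}_{\mathcal R}(X)$ is a group, so it equals $b\mathbb Z$ and $b(X)=b$. \qed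

\section{Odd signature}\label{sec:odd}

Let $\sigma=\sigma(M)$ be odd and let $b\ge1$ divide $3\sigma$; then $b$ is odd. The target $S^4$ is no longer available: by \eqref{eq:sw}, $w_4[M]\neq0$, so $M$ is not bordant to a union of spheres. We replace the sphere by $\mathbb{CP}^2$, which has odd signature and still maps regularly onto $S^4$ with degree $\pm1$.

\begin{lemma}\label{lem:cp2}
There is a smooth connected projective fourfold $Y_{\mathbb C}$ over $\mathbb R$ with real locus $Y$ diffeomorphic to $\mathbb{CP}^2$, and a regular map $Y\to S^4$ of degree $\pm1$.
\end{lemma}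

\begin{proof}
Embed $Y_{\mathbb C}=\mathbb P^2\times\mathbb P^2$ in $\mathbb P(M_3(\mathbb C))$ by the Segre map $(x,y)\mapsto xy^{\mathsf T}$. The space $M_3(\mathbb C)$ is the complexification of the real space of Hermitian matrices, with conjugation $a\mapsto a^*$. Since $(xy^{\mathsf T})^*=\bar y\,\bar x^{\mathsf T}$, the image is stable, the real structure on $Y_{\mathbb C}$ is $(x,y)\mapsto(\bar y,\bar x)$, and $Y=\{(z,\bar z)\}\cong\mathbb{CP}^2$, embedded by $z\mapsto zz^*$. Consider
\[
[z]\longmapsto\frac{\big(|z_0|^2-|z_1|^2-|z_2|^2,\ 2\bar z_0z_1,\ 2\bar z_0z_2\big)}{|z_0|^2+|z_1|^2+|z_2|^2}\in\mathbb R\oplus\mathbb C^2 .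
\]
Its five real components are quotients of real linear forms in the Hermitian matrix $zz^*$, with denominator the trace, which has no zero on $Y$; so the map is regular. On the chart $z=(1,w)$, $w\in\mathbb C^2$, it is $w\mapsto(1-|w|^2,2w)/(1+|w|^2)$, the inverse of stereographic projection, a diffeomorphism onto $S^4\setminus\{(-1,0,0)\}$. The line $z_0=0$ goes to $(-1,0,0)$. So the map takes values in $S^4$ and has degree $\pm1$.
\end{proof}

The price of the new target is that the degree of a map $M\to\mathbb{CP}^2$ is not arbitrary. Let $c\in H^2(\mathbb{CP}^2;\mathbb Z)$ be the generator with $c^2[\mathbb{CP}^2]=1$ for the complex orientation. A map $f$ has degree $\kappa^2[M]$, where $\kappa=f^*c$. Conversely, every $\kappa\in H^2(M;\mathbb Z)$ arises from a smooth map: it is classified by a map $M\to\mathbb{CP}^\infty$, which deforms into the $4$-skeleton $\mathbb{CP}^2$. So the possible degrees are the numbers represented by the intersection form.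

\begin{lemma}\label{lem:form}
There is $\kappa\in H^2(M;\mathbb Z)$ with $\kappa^2[M]=\pm b$, except possibly when the intersection form of $M$ is definite, $|\sigma|=1$ and $b=3$; in that case there is $\kappa$ with $\kappa^2[M]=\pm9$.
\end{lemma}

\begin{proof}
The intersection form on $H^2(M;\mathbb Z)/\text{torsion}$ is unimodular by Poincar\'e duality. It is odd, because an even unimodular form has signature divisible by $8$. If it is indefinite, the classification of indefinite odd unimodular forms shows that it is diagonal, with entries $+1$ and $-1$ both present, and $b=\big(\frac{b+1}2\big)^2-\big(\frac{b-1}2\big)^2$ is represented. If it is definite, it is $\pm(x_1^2+\dots+x_n^2)$ by Donaldson's theorem \cite{Don}, with $n=|\sigma|$ odd. For $n\ge5$, the number $b$ is a sum of four squares. For $n=3$ we have $b\in\{1,3,9\}$, and $1=1^2$, $3=1^2+1^2+1^2$, $9=3^2$. For $n=1$ we have $b\in\{1,3\}$; take $x_1=1$ for $b=1$ and $x_1=3$ for $b=3$.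
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B} for odd $\sigma$]
Let $\kappa$ be as in Lemma~\ref{lem:form}, $d=\kappa^2[M]$, and $f\colon M\to Y=\mathbb{CP}^2$ smooth with $f^*c=\kappa$. In all cases $d$ is odd and $d\,\mathbb Z+3\sigma\mathbb Z=b\mathbb Z$. Take $N=31$, so $q$ is odd.

The classes $a$ to be tested are $1,c,c^2$ modulo $2$, and the numbers without $w_1$ belong to $w_2^2$, $w_4$, $c\,w_2$ and $c^2$. For $(M,f)$, the first two are $1$ by \eqref{eq:sw}, and the last is $d\equiv1$. The third is $\kappa\,w_2(M)[M]\equiv\kappa^2[M]\equiv1$, by Wu's formula $x^2=w_2x$ for $x\in H^2(M;\mathbb Z/2)$ on a closed orientable $4$-manifold. The same computation applies to $(\mathbb{CP}^2,\mathrm{id})$, with signature $1$ and $c^2[\mathbb{CP}^2]=1$, so its four numbers are $1$, and those of $q$ copies are $q\equiv1$. The two classes in $\mathfrak N_4(\mathbb{CP}^2)$ agree.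

Proposition~\ref{prop:model} gives a model $X$ with $\mathrm{Deg}_{\mathcal R}(X)\subseteq b\mathbb Z$ and a regular map $X\to Y$ of degree $d$. Composing with the map of Lemma~\ref{lem:cp2}, we get $\pm d\in\mathrm{Deg}_{\mathcal R}(X)$. Thus $b\mid b(X)$ and $b(X)\mid d$. If $d=\pm b$, this gives $b(X)=b$. In the remaining case $b=3$, $d=\pm9$ and $|\sigma|=1$, so $b(X)$ is $3$ or $9$; by (K3), $b(X)$ divides $6$, hence $b(X)=3$.
\end{proof}

With Section~\ref{sec:even}, this proves the first assertion of Theorem~\ref{thm:B}, which is the first inclusion. The second inclusion is (K3) for $\sigma(M)\ne0$ and is empty of content for $\sigma(M)=0$.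

\begin{thebibliography}{9}

\bibitem{CF} Conner and Floyd, \emph{Differentiable Periodic Maps}.

\bibitem{Don} Donaldson, J. Differential Geom. \textbf{26} (1987).

\bibitem{Laz} Lazarsfeld, \emph{Positivity II}.

\bibitem{problem} \texttt{https://github.com/Macaulay2/Workshop-2020-Warwick}.

\bibitem{Voi} Voisin, \emph{Hodge Theory and Complex Algebraic Geometry II}.

\end{thebibliography}
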